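\title{Emptiness is undecidable for three-clock timed automata with additive constraints}

\begin{abstract}
A timed automaton with additive clock constraints may compare the sum of two clocks with a constant. Emptiness of such automata is decidable for two clocks and undecidable for four. We prove that it is undecidable for three. The proof reads three clocks as two registers with values in $[0,1]$, measured against the third clock, and uses the atom $x+z=1$ to halve a register. A short reduction from Post's correspondence problem uses two additive atoms. A reduction from two-counter machines uses only the atoms $x=1$, $y=1$, $z=1$ and $x+z=1$, and shows that emptiness is $\Pi^0_1$-complete. It follows that, for any prescribed set of pairs of clocks that may be added, emptiness is decidable exactly when there are at most two clocks or the set is empty.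
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{timed automaton} over a finite alphabet $\Sigma$ and a finite set $X$ of clocks has finitely many locations, an initial location, a set of accepting locations, and finitely many edges between locations. Each edge carries a letter of $\Sigma$, a \emph{guard}, and a set $R\subseteq X$ of clocks to reset. A guard is a finite conjunction of atoms; the empty conjunction is written $\mathrm{true}$. The \emph{classical} atoms are $u\sim c$ and $u-v\sim c$, where $u,v\in X$, the constant $c$ is rational and ${\sim}\in\{<,\le,=,\ge,>\}$; those of the second kind are called \emph{diagonal}. The \emph{additive} atoms are $u+v\sim q$ with $u,v\in X$ and $q$ rational. A timed automaton \emph{with additive clock constraints} may use atoms of all three kinds.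

A \emph{configuration} is a location together with a valuation, which assigns a nonnegative real number to each clock. A \emph{run} from a configuration is a finite sequence $d_1,e_1,\dots,d_n,e_n$ of real delays $d_j\ge0$ and edges $e_j$ that form a path starting at the given location. The delay $d_j$ adds $d_j$ to every clock; the resulting valuation must satisfy the guard of $e_j$; then the clocks in the reset set of $e_j$ are set to $0$. The \emph{date} of $e_j$ is $d_1+\dots+d_j$. Zero delays are allowed; strictly increasing dates are treated in Section~\ref{sec:variants}. A run is \emph{accepting} if it starts in the initial location with all clocks $0$ and ends in an accepting location, and the automaton then accepts the timed word formed by the letters of the edges and their dates. The \emph{emptiness problem} asks whether a given automaton accepts no timed word, that is, has no accepting run. Letters play no role in this question.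

For classical timed automata emptiness is decidable \cite{AD,BPDG}. For automata with additive clock constraints the following is known: emptiness is undecidable for four clocks, it is decidable for two clocks \cite{BD}, and two-clock automata with additive constraints are strictly more expressive than classical two-clock automata. The case of three clocks is posed as an open problem in \cite{Model}: \emph{is emptiness decidable for timed automata with additive clock constraints and at most three clocks?}

To see what an additive atom measures, let $t$ be the current date of a run and $r_u$ the date of the last reset of the clock $u$, so that $u$ has value $t-r_u$. The atom $x=c$ says $t=r_x+c$: the current date is a translate of an earlier one. A diagonal atom compares $r_y-r_x$ with a constant and does not involve $t$. The atom $x+z=1$ says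
\[
t=\frac{r_x+(r_z+1)}{2},
\]
so the current date is the \emph{midpoint} of $r_x$ and $r_z+1$. Translations by integers create no finer scale: if every edge of a run from the zero valuation has an atom $u=c$ with $c$ an integer in its guard, then all dates are integers, by induction along the run. Midpoints do create finer scales. A single loop with guard $x+z=1$ that resets $x$ is taken, from the zero valuation, at the dates $\frac12,\frac34,\frac78,\dots$, because the midpoint of $1-2^{-n}$ and $1$ is $1-2^{-n-1}$.

An additive atom thus lets a clock hold an exact binary fraction of any length. To read a running clock as a number one needs an origin, and the origin costs a clock. Two clocks give one such register, and three clocks give two. A direct simulation of a two-counter machine would spend one register on each counter and a third on scratch work, which makes four clocks, and this count might suggest that three clocks are too few. But two registers can be compared with each other, and Post's correspondence problem asks for no more than appending digits to two registers and comparing them once.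

\begin{theorem}\label{thm:main}
Emptiness is undecidable for timed automata with additive clock constraints and three clocks $x,y,z$. This holds even if every guard is a conjunction of atoms from
\[
\{x=1,\quad y=1,\quad z=1,\quad x+z=1,\quad y+z=1\}.
\]
\end{theorem}

With the decidability for two clocks, the threshold is exactly three. One additive atom is in fact enough, and the degree of undecidability can be determined. Recall that a set is $\Pi^0_1$ if its complement is recursively enumerable, and $\Pi^0_1$-complete if, in addition, every $\Pi^0_1$ set reduces to it by a computable many-one reduction.

\begin{theorem}\label{thm:strong}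
Emptiness is undecidable, in fact $\Pi^0_1$-complete, for three clocks $x,y,z$, even if every guard is a conjunction of atoms from
\[
\{x=1,\quad y=1,\quad z=1,\quad x+z=1\}.
\]
\end{theorem}

These guards contain a single additive atom, only equalities, only the constant $1$, and no diagonal atom. Since any two distinct clocks can play the parts of $x$ and $z$, one obtains a classification by the pairs of clocks that may be added. Pairs of distinct clocks are the only ones that matter, because $u+u\sim q$ is the classical atom $u\sim q/2$.

\begin{corollary}\label{cor:class}
Fix $n$ clocks and a set $P$ of unordered pairs of distinct clocks. Allow all classical atoms, and the atoms $u+v\sim q$ exactly for $\{u,v\}\in P$. Then emptiness is decidable if and only if $n\le2$ or $P=\emptyset$.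
\end{corollary}

\begin{corollary}\label{cor:fixed}
There is one fixed three-clock automaton, with guards as in Theorem~\ref{thm:strong}, for which the following problem is undecidable: given $c\in\mathbb N$, is an accepting location reachable from the initial location with the valuation $x=0$, $y=\frac12(\frac34)^c$, $z=0$?
\end{corollary}

Theorem~\ref{thm:strong} implies Theorem~\ref{thm:main}. We prove Theorem~\ref{thm:main} separately because, once the register operations of Section~\ref{sec:gadgets} are available, its proof is short and already answers the question (Section~\ref{sec:pcp}). Sections~\ref{sec:counter} and~\ref{sec:complexity} prove Theorem~\ref{thm:strong} and the corollaries.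

\section{Two registers from three clocks}\label{sec:gadgets}

For $a,b\in[0,1]$ write $\langle a,b\rangle$ for the valuation $x=a$, $y=b$, $z=0$. We read the clocks only at the moments when $z$ has just been reset, and we think of $a$ and $b$ as the contents of two registers. There are two difficulties. A clock does not stand still, so even keeping a value takes work; and the finite control does not know $a$ and $b$, so it does not know in which order the clocks will reach their thresholds. An example shows how both are met.

\begin{example}\label{ex:halve}
We halve the first register and keep the second, starting from $\langle\frac12,\frac25\rangle$ at time $T=0$; see Figure~\ref{fig:push}. The clock $y$ reaches $1$ at $T=\frac35$. Reset it then, and at $T=1$ it shows $\frac25$ again. The clock $x$ reaches $1$ at $T=\frac12$. Reset it then, and wait until $x+z=1$. This happens at the midpoint $T=\frac34$ of $\frac12$ and $1$, where $x=\frac14$ and $z=\frac34$. Reset $x$ once more, and at $T=1$ it shows $\frac14$. The time $T=1$ is recognized by $z=1$, and resetting $z$ gives $\langle\frac14,\frac25\rangle$. Here the reset of $y$ fell between the two resets of $x$. For $b=\frac9{10}$ it would come before both and for $b=\frac1{10}$ after both. The automaton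 therefore offers all three orders, and the guards allow only an order that agrees with the times.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=6.4cm,y=1cm]
\draw[->] (-0.6,0) -- (1.1,0) node[right] {$T$};
\draw[dotted] (-0.5,0) -- (-0.5,1) (0.5,0) -- (0.5,1) (0.75,0) -- (0.75,1);
\draw[dotted] (-0.4,0) -- (-0.4,-1) (0.6,0) -- (0.6,-1) (1,-1) -- (1,1);
\fill (-0.5,0) circle (1.5pt) (0.5,0) circle (1.5pt) (0.75,0) circle (1.5pt);
\fill (-0.4,0) circle (1.5pt) (0.6,0) circle (1.5pt);
\draw (0,-0.1) -- (0,0.1) (1,-0.1) -- (1,0.1);
\node[below] at (0,-0.1) {$0$};
\node[below right] at (1,0) {$1$};
\node[above left] at (-0.5,0) {$-a$};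
\node[above left] at (0.5,0) {$\alpha$};
\node[above left] at (0.75,0) {$\mu$};
\node[below left] at (-0.4,0) {$-b$};
\node[below left] at (0.6,0) {$\beta$};
\draw[<->] (-0.5,0.9) -- node[above] {$1$} (0.5,0.9);
\draw[<->] (0.5,0.9) -- node[above] {$a/2$} (0.75,0.9);
\draw[<->] (0.75,0.9) -- node[above] {$a/2$} (1,0.9);
\draw[<->] (-0.4,-0.9) -- node[below] {$1$} (0.6,-0.9);
\draw[<->] (0.6,-0.9) -- node[below] {$b$} (1,-0.9);
\end{tikzpicture}
\caption{Halving $x$ while keeping $y$, from $x=a=\frac12$, $y=b=\frac25$, $z=0$ at time $T=0$. The values $a$ and $b$ amount to resets at times $-a$ and $-b$. The clock $x$ is reset at $\alpha$, when $x=1$, and at $\mu$, when $x+z=1$; the time of $\mu$ is the midpoint of the time of $\alpha$ and $1$. The clock $y$ is reset at $\beta$, when $y=1$. At $T=1$ the clocks show $x=a/2$ and $y=b$.}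
\label{fig:push}
\end{figure}

Write $(g;R)$ for a guard $g$ with a reset set $R$, and write $(g;u,v)$ for $(g;\{u,v\})$.

\begin{definition}\label{def:gadget}
A \emph{gadget} consists of a finite nonempty partially ordered set $E$ of \emph{events}, each a pair $(g;R)$, and one more such pair, the \emph{end edge}. To \emph{place} the gadget from a location $\ell$ to a location $\ell'$, take a fresh \emph{inner} location $[D]$ for each nonempty down-set $D$ of $E$, and put $[\emptyset]=\ell$. Add an edge from $[D]$ to $[D\cup\{e\}]$, with the guard and the reset set of $e$, whenever $e\notin D$ and both $D$ and $D\cup\{e\}$ are down-sets. Add the end edge from $[E]$ to $\ell'$. A \emph{traversal} from a valuation $\nu$ is a run from $(\ell,\nu)$ that executes each event once and ends with the end edge. Its \emph{output} is its final valuation and its \emph{duration} is the sum of its delays.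
\end{definition}

A traversal thus executes the events in some order compatible with the partial order, with arbitrary delays, and then the end edge. Five pairs occur repeatedly:
\[
\alpha=(x=1;\,x),\quad \beta=(y=1;\,y),\quad \mu=(x+z=1;\,x),\quad \gamma=(\mathrm{true};\,x),\quad \omega=(z=1;\,z).
\]
Table~\ref{tab:gadgets} lists the gadgets; Example~\ref{ex:halve} is a traversal of $\mathsf{Push}_0$. For $e\in\{0,1\}$, let $\mathsf{Push}^y_e$ be obtained from $\mathsf{Push}_e$ by exchanging $x$ and $y$. The gadgets of the table use only the four atoms of Theorem~\ref{thm:strong}, and $\mathsf{Push}^y_e$ uses $y+z=1$ in place of $x+z=1$.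

\begin{table}[ht]
\centering
\begin{tabular}{llll}
\hline
gadget & events & end edge & outputs from $\langle a,b\rangle$\\
\hline
$\mathsf{Push}_0$ & $\alpha<\mu$, $\ \beta$ & $\omega$ & $\langle a/2,\,b\rangle$\\
$\mathsf{Push}_1$ & $\mu$, $\ \beta$ & $\omega$ & $\langle (a+1)/2,\,b\rangle$\\
$\mathsf{Eq}$ & $(x=1\wedge y=1;\,x,y)$ & $\omega$ & $\langle a,b\rangle$ if $a=b$, else none\\
$\mathsf{Copy}$ & $(y=1;\,x,y)$ & $\omega$ & $\langle b,b\rangle$\\
$\mathsf{Zero}$ & $\beta$ & $(z=1;\,x,z)$ & $\langle 0,b\rangle$\\
$\mathsf{Guess}$ & $\gamma$, $\ \beta$ & $\omega$ & $\langle a',b\rangle$ for all $a'\in[0,1]$\\
$\mathsf{Shift}$ & $\alpha$, $\ \beta$ & $(x+z=1;\,z)$ & $\langle a/2,\,b-a/2\rangle$ if $b\ge a/2$, else none\\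
$\mathsf{Init}$ & $(x+z=1;\,x,y)$ & $\omega$ & $\langle (a+1)/2,\,(a+1)/2\rangle$\\
\hline
\end{tabular}
\caption{The gadgets. The only order relation between events is $\alpha<\mu$ in $\mathsf{Push}_0$.}
\label{tab:gadgets}
\end{table}

\begin{lemma}\label{lem:gadgets}
Let $a,b\in[0,1]$. For each gadget of Table~\ref{tab:gadgets}, the outputs of the traversals from $\langle a,b\rangle$ are exactly the valuations in the last column, and for $\mathsf{Push}^y_e$ the only output is $\langle a,(b+e)/2\rangle$. Every traversal from $\langle a,b\rangle$ has at most three events, and its duration is $1$, except for $\mathsf{Shift}$, where it is $1-\frac a2\in[\frac12,1]$.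
\end{lemma}

\begin{proof}
Let $T$ be the time elapsed since the start of the traversal. No event resets $z$, so $z=T$ up to the end edge. Hence an end edge with guard $z=1$ occurs at $T=1$, and all events then occur in $[0,1]$. Until its first reset, $y$ has value $b+T$. So an event with the atom $y=1$ that is the first reset of $y$ occurs at $T=1-b\in[0,1]$; afterwards $y=T-1+b$, and $y=b$ at $T=1$. This applies to every occurrence of $\beta$. In the same way $\alpha$, which is always the first reset of $x$, occurs at $T=1-a$, and afterwards $x=T-1+a$. We first compute, for each gadget, the times and the output that the guards force.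

$\mathsf{Push}_0$. After $\alpha$, the guard of $\mu$ reads $(T-1+a)+T=1$, so $\mu$ occurs at $T=1-\frac a2$, which lies in $[1-a,1]$. At $T=1$ we have $x=\frac a2$ and $y=b$.

$\mathsf{Push}_1$. The guard of $\mu$ reads $(a+T)+T=1$, so $\mu$ occurs at $T=\frac{1-a}2\in[0,1]$. At $T=1$ we have $x=1-\frac{1-a}2=\frac{a+1}2$ and $y=b$.

$\mathsf{Eq}$. The event needs $T=1-a$ and $T=1-b$, which is possible if and only if $a=b$. At $T=1$ both clocks then show $a$.

$\mathsf{Copy}$. The event occurs at $T=1-b$ and resets $x$ and $y$, so both show $b$ at $T=1$.

$\mathsf{Zero}$. The end edge occurs at $T=1$, when $y=b$, and it resets $x$.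

$\mathsf{Guess}$. The event $\gamma$ occurs at a time $T_0\in[0,1]$ that its guard does not restrict. At $T=1$ we have $x=1-T_0$ and $y=b$.

$\mathsf{Shift}$. The end edge comes after $\alpha$, so its guard reads $(T-1+a)+T=1$ and it occurs at $T=1-\frac a2\ge1-a$. It also comes after $\beta$, which requires $1-b\le1-\frac a2$, that is, $b\ge\frac a2$. At $T=1-\frac a2$ we have $x=T-1+a=\frac a2$ and $y=T-1+b=b-\frac a2$.

$\mathsf{Init}$. The event occurs at $T=\frac{1-a}2$, as $\mu$ does in $\mathsf{Push}_1$, and it resets $x$ and $y$. At $T=1$ both show $\frac{a+1}2$.

So every output is one of the listed valuations. Conversely, suppose that the condition in the last column holds, if there is one, and for $\mathsf{Guess}$ put $T_0=1-a'$. Execute the events in the order of the times just computed, with zero delay between events with equal times and with $\alpha$ before $\mu$, and then the end edge at its time. This is possible: all times are nonnegative, none exceeds the time of the end edge, and the time of $\alpha$ is at most that of $\mu$. All guards hold, whatever the position of $\beta$ among the other events, because $\beta$ reads and resets only $y$, while $\alpha,\mu,\gamma$ read only $x,z$ and reset only $x$. The statement for $\mathsf{Push}^y_e$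 follows by exchanging $x$ and $y$.
\end{proof}

All outputs are again of the form $\langle a',b'\rangle$ with $a',b'\in[0,1]$, so gadgets can be composed, and we may forget about time and program with registers. A \emph{network} $N$ is a finite directed multigraph, with vertices called \emph{nodes} and arcs labeled by the gadgets of Lemma~\ref{lem:gadgets}, together with an initial node and a set of accepting nodes. A \emph{computation} of $N$ from $(\ell_0,\langle a_0,b_0\rangle)$ to $(\ell_m,\langle a_m,b_m\rangle)$ is a path $\ell_0,\dots,\ell_m$ along arcs labeled $G_1,\dots,G_m$, with $m\ge0$, together with valuations such that $\langle a_j,b_j\rangle$ is an output of $G_j$ from $\langle a_{j-1},b_{j-1}\rangle$ for each $j$. The automaton $\mathcal A(N)$ has the nodes as locations, the same initial and accepting ones, and along each arc a separate placed copy of its gadget; all edges carry the same letter. A \emph{chain} $G_1;\dots;G_r$ from $\ell$ to $\ell'$ is a path of arcs with these labels through fresh intermediate nodes.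

\begin{lemma}\label{lem:network}
Let $\ell,\ell'$ be nodes of a network $N$ and $a,b\in[0,1]$. Every run of $\mathcal A(N)$ from $(\ell,\langle a,b\rangle)$ that ends in a node is a concatenation of traversals, each starting from a valuation $\langle a',b'\rangle$ with $a',b'\in[0,1]$. There is a run from $(\ell,\langle a,b\rangle)$ to $(\ell',\nu)$ if and only if there is a computation of $N$ from $(\ell,\langle a,b\rangle)$ to $(\ell',\nu)$. In particular, $\mathcal A(N)$ is nonempty if and only if some computation leads from the initial node with $\langle0,0\rangle$ to an accepting node.
\end{lemma}

\begin{proof}
An edge that leaves a node is an event of exactly one placed gadget and enters an inner location of it. The inner locations belong to that copy alone, so the run stays among them until it takes the end edge, and by then it has executed every event once. Thus a run that ends in a node and has at least one edge begins with a traversal, whose output is given by Lemma~\ref{lem:gadgets}; induction on the number of edges gives the decomposition and the computation. Conversely, the traversals that produce the successive outputs of a computation concatenate to a run.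
\end{proof}

\section{Binary words in two registers}\label{sec:pcp}

An instance of \emph{Post's correspondence problem} over $\{0,1\}$ is a list of pairs of words $(u_1,v_1),\dots,(u_k,v_k)$. A \emph{solution} is a sequence $i_1,\dots,i_m$ of indices with $m\ge1$ and $u_{i_1}\cdots u_{i_m}=v_{i_1}\cdots v_{i_m}$. It is undecidable whether a given instance has a solution \cite{Post}.

The map $a\mapsto(a+e)/2$ writes the digit $e$ at the front of the binary expansion of $a$. For a word $w=w_1\cdots w_n$ over $\{0,1\}$, let $\mathrm{val}(w)$ be the number obtained from $\frac12$ by applying this map with $e=w_1,\dots,w_n$ in turn, so that $\mathrm{val}(we)=(\mathrm{val}(w)+e)/2$. The starting value $\frac12$ is a digit $1$ that marks the beginning of the word. With starting value $0$ the words $0$ and $00$ would receive the same number, and the unsolvable instance $(0,00)$ would appear solvable.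

\begin{lemma}\label{lem:val}
The map $\mathrm{val}$ is injective.
\end{lemma}

\begin{proof}
Induction on $n$ gives
\[
\mathrm{val}(w_1\cdots w_n)=2^{-(n+1)}\Bigl(1+\sum_{j=1}^n w_j2^j\Bigr):
\]
this is $\frac12$ for $n=0$, and adding $w_{n+1}=2^{-(n+1)}w_{n+1}2^{n+1}$ and halving gives the formula for $n+1$. The number in parentheses is odd, so the fraction is in lowest terms. Its denominator determines $n$, and the binary digits of its numerator determine $w_1,\dots,w_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given an instance, we construct a network $N$ such that $\mathcal A(N)$ is nonempty if and only if the instance has a solution. If $u_i$ and $v_i$ are both empty for some $i$, then $i$ alone is a solution, and $N$ is a single arc $\mathsf{Init}$ from the initial node to an accepting node. Otherwise let $C_i$ be the chain that consists of $\mathsf{Push}_e$ for the successive letters $e$ of $u_i$, followed by $\mathsf{Push}^y_e$ for the successive letters $e$ of $v_i$; it has at least one arc. The network has an initial node $\iota$, nodes $P$ and $P'$, and an accepting node $f$. An arc $\mathsf{Init}$ leads from $\iota$ to $P$. For each $i$, one copy of $C_i$ leads from $P$ to $P'$ and another from $P'$ to $P'$. An arc $\mathsf{Eq}$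 leads from $P'$ to $f$. The nodes $P$ and $P'$ are kept apart to enforce $m\ge1$. All guards of $\mathcal A(N)$ are conjunctions of the five atoms in the theorem.

By Lemma~\ref{lem:gadgets}, $\mathsf{Init}$ takes $\langle0,0\rangle$ to $\langle\frac12,\frac12\rangle$, the pair of values of two empty words. Since $\mathsf{Push}_e$ changes only the first register and $\mathsf{Push}^y_e$ only the second, $C_i$ takes $\langle\mathrm{val}(u),\mathrm{val}(v)\rangle$ to $\langle\mathrm{val}(uu_i),\mathrm{val}(vv_i)\rangle$ and to nothing else. So the computations from $(\iota,\langle0,0\rangle)$ reach $P'$ exactly with the valuations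
\[
\langle\mathrm{val}(u_{i_1}\cdots u_{i_m}),\ \mathrm{val}(v_{i_1}\cdots v_{i_m})\rangle,\qquad m\ge1 .
\]
The arc $\mathsf{Eq}$ can be followed if and only if the two values are equal, which by Lemma~\ref{lem:val} means that $i_1,\dots,i_m$ is a solution. Lemma~\ref{lem:network} transfers the equivalence to $\mathcal A(N)$.
\end{proof}

For the instance $(01,0),(1,11)$, the chains $C_1$ and $C_2$ lead from $\langle\frac12,\frac12\rangle$ to $\langle\frac58,\frac14\rangle$ and then to $\langle\frac{13}{16},\frac{13}{16}\rangle$, where $\frac{13}{16}=\mathrm{val}(011)$; the arc $\mathsf{Eq}$ confirms the solution $1,2$.

\section{One additive atom: two counters in one register}\label{sec:counter}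

Without the atom $y+z=1$ the gadgets $\mathsf{Push}^y_e$ are lost, and the two registers are no longer symmetric. Apart from $\mathsf{Init}$, the only gadget of Table~\ref{tab:gadgets} that changes the second register is $\mathsf{Shift}$. It does so without any additive atom on $y$, by moving the origin: $z$ is reset $\frac a2$ time units before $T=1$, a moment that $x+z=1$ detects, so $y$ is read $\frac a2$ time units early. We can therefore subtract from $b$ a quantity prepared in the first register. The plan is to keep all the data in $b$ and to use $a$ as scratch space.

A \emph{two-counter machine} $M$ has two counters $c_1,c_2$ with values in $\mathbb N=\{0,1,2,\dots\}$ and a finite list of instructions with a first instruction $s_0$. Each instruction has one of three forms: increment $c_i$ and go to $s'$; if $c_i=0$ go to $s'$, else decrement $c_i$ and go to $s''$; halt. A configuration $(s,c_1,c_2)$ in which $s$ is not a halt instruction has exactly one successor. We use two facts \cite{Minsky}.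
\begin{itemize}
\item[(M1)] It is undecidable whether a given machine halts from $(s_0,0,0)$; every recursively enumerable set reduces to this problem by a computable many-one reduction.
\item[(M2)] There is a fixed machine $M$ for which the set of $c\in\mathbb N$ such that $M$ halts from $(s_0,c,0)$ is undecidable.
\end{itemize}

\subsection*{The encoding}
Copying $b$ into the first register, halving it $j-1$ times and applying $\mathsf{Shift}$ multiplies $b$ by $1-2^{-j}$. For $j=2$ and $j=3$ the factors are $\frac34$ and $\frac78$, whose numerators are distinct odd primes. This suggests storing the counters as the exponents of $p_1=3$ and $p_2=7$. Since $b$ can only decrease, a decrement cannot multiply by $\frac43$ or $\frac87$; it divides by $3$ or $7$ instead, and the power of $2$ in the denominator carries no information.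

\begin{definition}\label{def:rep}
A valuation $\langle a,b\rangle$ \emph{represents} $(c_1,c_2)\in\mathbb N^2$ if $b\le\frac12$ and $b=2^{-k}3^{c_1}7^{c_2}$ for some $k\in\mathbb N$. The value $a\in[0,1]$ is arbitrary.
\end{definition}

For instance, $\langle\frac12,\frac12\rangle$ represents $(0,0)$, and $\langle a,\frac38\rangle$ represents $(1,0)$.

\subsection*{Multiplying and dividing}
To divide by $3$ we must subtract $\frac{2b}3$, a number that halving does not produce from $b$. So we guess the amount, subtract it, and verify the guess afterwards. After $\mathsf{Shift}$ the first register holds the amount subtracted and the second the remainder, and the remainder is $\frac b3$ exactly when the first register is twice the second, which $\mathsf{Push}_0;\mathsf{Eq}$ tests. For division by $7$ a single $\mathsf{Shift}$ would leave the ratio $6$ between the registers; two of them leave the ratio $2$ again. Define four chains: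
\begin{align*}
\mathsf{Inc}_1&=\mathsf{Copy};\mathsf{Push}_0;\mathsf{Shift}, &
\mathsf{Dec}_1&=\mathsf{Guess};\mathsf{Shift};\mathsf{Push}_0;\mathsf{Eq},\\
\mathsf{Inc}_2&=\mathsf{Copy};\mathsf{Push}_0;\mathsf{Push}_0;\mathsf{Shift}, &
\mathsf{Dec}_2&=\mathsf{Guess};\mathsf{Shift};\mathsf{Shift};\mathsf{Push}_0;\mathsf{Eq}.
\end{align*}

\begin{lemma}\label{lem:arith}
Let $a\in[0,1]$ and $b\in[0,\frac12]$. From $\langle a,b\rangle$ each of the four chains has exactly one output, namely
\[
\mathsf{Inc}_1:\ \langle\tfrac b4,\tfrac{3b}4\rangle,\qquad
\mathsf{Inc}_2:\ \langle\tfrac b8,\tfrac{7b}8\rangle,\qquad
\mathsf{Dec}_1:\ \langle\tfrac b3,\tfrac b3\rangle,\qquad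
\mathsf{Dec}_2:\ \langle\tfrac b7,\tfrac b7\rangle .
\]
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:gadgets} arc by arc. For $\mathsf{Inc}_1$ the valuations are $\langle b,b\rangle$, $\langle\frac b2,b\rangle$, $\langle\frac b4,\frac{3b}4\rangle$; the condition of $\mathsf{Shift}$ is $b\ge\frac b4$. For $\mathsf{Inc}_2$ they are $\langle b,b\rangle$, $\langle\frac b2,b\rangle$, $\langle\frac b4,b\rangle$, $\langle\frac b8,\frac{7b}8\rangle$; the condition is $b\ge\frac b8$.

In $\mathsf{Dec}_1$, let $g\in[0,1]$ be the guessed value. A computation that reaches $\mathsf{Eq}$ passes through
\[
\langle g,b\rangle,\qquad \langle\tfrac g2,\,b-\tfrac g2\rangle,\qquad \langle\tfrac g4,\,b-\tfrac g2\rangle ,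
\]
and $\mathsf{Eq}$ has an output if and only if $\frac g4=b-\frac g2$, that is, $g=\frac{4b}3$. The output is then $\langle\frac b3,\frac b3\rangle$. This computation exists: $\frac{4b}3\le\frac23$ can be guessed, and the condition $b\ge\frac g2=\frac{2b}3$ of $\mathsf{Shift}$ holds.

In $\mathsf{Dec}_2$ the valuations are
\[
\langle g,b\rangle,\qquad \langle\tfrac g2,\,b-\tfrac g2\rangle,\qquad \langle\tfrac g4,\,b-\tfrac{3g}4\rangle,\qquad \langle\tfrac g8,\,b-\tfrac{3g}4\rangle ,
\]
and $\mathsf{Eq}$ has an output if and only if $\frac g8=b-\frac{3g}4$, that is, $g=\frac{8b}7$. The output is then $\langle\frac b7,\frac b7\rangle$. This computation exists: $\frac{8b}7\le\frac47$ can be guessed, and the conditions of the two arcs $\mathsf{Shift}$ hold, since $b=\frac{7g}8\ge\frac g2$ and $b-\frac g2=\frac{3g}8\ge\frac g4$.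
\end{proof}

An upper bound on $b$ was needed only to keep the correct guess in $[0,1]$; for $b>\frac34$ the chain $\mathsf{Dec}_1$ has no output.

\subsection*{Testing a counter}
Division of real numbers never fails: $\mathsf{Dec}_1$ takes $\langle a,\frac12\rangle$, which represents $(0,0)$, to $\langle\frac16,\frac16\rangle$, which represents nothing. A separate test must therefore decide whether $p_i$ divides the numerator of $b$, in both directions and without destroying $b$. The residue of a binary number modulo $p_i$ is computed by a finite automaton that reads its digits. We cannot read the digits of $b$, but we can write digits into the first register, let the nodes record the residue of what has been written, and check at the end that the number written is $b$.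

Let $p\in\{3,7\}$, let $\mathbb F_p$ be the field with $p$ elements, and let $\mathbb Z[\frac12]$ be the ring of dyadic rationals $m/2^j$ with $m\in\mathbb Z$, $j\in\mathbb N$. As $p$ is odd, $2$ is invertible in $\mathbb F_p$, and
\[
\rho_p\colon\mathbb Z[\tfrac12]\to\mathbb F_p,\qquad \rho_p(m/2^j)=m\cdot2^{-j},
\]
is a ring homomorphism; it is well defined because $m/2^j=m'/2^{j'}$ means $m2^{j'}=m'2^j$. In particular $\rho_p((a+e)/2)=(\rho_p(a)+e)\cdot2^{-1}$ for $e\in\{0,1\}$.

The network $\mathsf{Test}_p$ has an entry node, two exit nodes called \emph{positive} and \emph{zero}, and fresh nodes $q_r$ for $r\in\mathbb F_p$. An arc $\mathsf{Zero}$ leads from the entry node to $q_0$. For $r\in\mathbb F_p$ and $e\in\{0,1\}$, an arc $\mathsf{Push}_e$ leads from $q_r$ to $q_{(r+e)2^{-1}}$. An arc $\mathsf{Eq}$ leads from $q_0$ to the positive exit, and from each $q_r$ with $r\ne0$ to the zero exit.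

\begin{example}\label{ex:test}
Take $p=3$, where $2^{-1}=2$. For $b=\frac38$, with binary expansion $0.011$, push $1,1,0$: the first register takes the values $0,\frac12,\frac34,\frac38$, the nodes are $q_0,q_2,q_0,q_0$, and $\mathsf{Eq}$ leads to the positive exit. For $b=\frac7{16}$, with expansion $0.0111$, push $1,1,1,0$: the values are $0,\frac12,\frac34,\frac78,\frac7{16}$, the nodes are $q_0,q_2,q_0,q_2,q_1$, and $\mathsf{Eq}$ leads to the zero exit.
\end{example}

\begin{lemma}\label{lem:test}
Let $a\in[0,1]$ and let $b\in[0,1)$ be dyadic. From the entry node with $\langle a,b\rangle$, some computation of $\mathsf{Test}_p$ reaches an exit. Every such computation ends with $\langle b,b\rangle$, at the positive exit if $\rho_p(b)=0$ and at the zero exit if $\rho_p(b)\neq0$.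
\end{lemma}

\begin{proof}
Whenever a computation is at a node $q_r$, its valuation is $\langle a',b\rangle$ with $a'$ dyadic and $\rho_p(a')=r$. This holds after $\mathsf{Zero}$, where $a'=0$ and $r=0$, and $\mathsf{Push}_e$ preserves it by the formula for $\rho_p((a'+e)/2)$. An arc $\mathsf{Eq}$ can be followed only if $a'=b$. Then $r=\rho_p(b)$, which determines the exit as stated, and the output is $\langle b,b\rangle$. For existence, write $b=\sum_{j=1}^m s_j2^{-j}$ with $s_j\in\{0,1\}$, which is possible because $b$ is dyadic and in $[0,1)$. After pushing $s_m,s_{m-1},\dots,s_i$, starting from $0$, the first register holds $\sum_{j=i}^m s_j2^{-(j-i+1)}$, by downward induction on $i$. For $i=1$ this is $b$, and an arc $\mathsf{Eq}$ leaves whichever node $q_r$ has been reached.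
\end{proof}

If $b$ is not dyadic, the first register never equals $b$ and no exit is reached. This is why the encoding must keep $b$ dyadic, and why every division is preceded by a test.

\subsection*{The simulation}
For a machine $M$, the network $N_M$ has a node $\ell_s$ for each instruction $s$, accepting exactly when $s$ is a halt instruction, and an initial node $\iota$ with an arc $\mathsf{Init}$ to $\ell_{s_0}$. If $s$ increments $c_i$ and goes to $s'$, a chain $\mathsf{Inc}_i$ leads from $\ell_s$ to $\ell_{s'}$. If $s$ tests $c_i$ with targets $s'$ and $s''$, we insert a copy of $\mathsf{Test}_{p_i}$, separate for each such $s$, with entry node $\ell_s$, zero exit $\ell_{s'}$ and a fresh positive exit, from which a chain $\mathsf{Dec}_i$ leads to $\ell_{s''}$. No arc leaves an accepting node. Only gadgets of Table~\ref{tab:gadgets} occur, so the guards of $\mathcal A(N_M)$ are as in Theorem~\ref{thm:strong}.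

\begin{proposition}\label{prop:sim}
Let $\langle a,b\rangle$ represent $(c_1,c_2)$ and let $s$ be an instruction of $M$. Then some computation of $N_M$ leads from $(\ell_s,\langle a,b\rangle)$ to an accepting node if and only if $M$ halts from $(s,c_1,c_2)$.
\end{proposition}

\begin{proof}
Call the nodes $\ell_t$ \emph{instruction nodes}. We first treat one step. Let $s$ be an instruction other than halt, let $\langle a,b\rangle$ represent $(c_1,c_2)$ with $b=2^{-k}3^{c_1}7^{c_2}$, and let $(t,c_1',c_2')$ be the successor of $(s,c_1,c_2)$. Consider the computations from $(\ell_s,\langle a,b\rangle)$ that have at least one arc and stop at the first instruction node they enter. We claim that there is such a computation, and that each of them ends at $\ell_t$ with a valuation that represents $(c_1',c_2')$.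

If $s$ increments $c_1$, Lemma~\ref{lem:arith} gives the second register $\frac{3b}4=2^{-(k+2)}3^{c_1+1}7^{c_2}$, and if $s$ increments $c_2$ it gives $\frac{7b}8=2^{-(k+3)}3^{c_1}7^{c_2+1}$. Let $s$ test $c_i$, and put $p=p_i$. The number $b$ is dyadic and lies in $(0,\frac12]$, so Lemma~\ref{lem:test} applies. Moreover $\rho_p(b)=0$ if and only if $p$ divides $3^{c_1}7^{c_2}$, that is, if and only if $c_i\ge1$. If $c_i=0$, the zero exit $\ell_{s'}$ is reached, with $\langle b,b\rangle$, and the positive exit is not. If $c_i\ge1$, the positive exit is reached, with $\langle b,b\rangle$, and the zero exit is not; then $\mathsf{Dec}_i$ leads to $\ell_{s''}$ with second register $b/p_i$, in which the exponent of $p_i$ is $c_i-1\ge0$ and the other exponents are unchanged. In all cases the second register does not increase, so it remains at most $\frac12$. This proves the claim.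

Now cut a computation from $(\ell_s,\langle a,b\rangle)$ to an accepting node at its visits to instruction nodes. By the claim and induction on $j$, the $j$-th of these visits after the start is at the node of the instruction that $M$ reaches after $j$ steps from $(s,c_1,c_2)$, with a valuation that represents the counters at that time. The last visit is at a halt instruction, so $M$ halts. Conversely, if $M$ halts after $n$ steps, then $n$ applications of the existence part of the claim give a computation that ends at an accepting node.
\end{proof}

\section{Completeness and the corollaries}\label{sec:complexity}

The upper bound in Theorem~\ref{thm:strong} holds for any number of clocks.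

\begin{lemma}\label{lem:re}
The set of nonempty timed automata with additive clock constraints is recursively enumerable.
\end{lemma}

\begin{proof}
Enumerate the finite paths $e_1,\dots,e_n$ from the initial location to an accepting location. Fix one, and treat the delays $d_1,\dots,d_n$ as unknowns. When $e_j$ is taken, a clock $u$ has the value $d_{i+1}+\dots+d_j$, where $i<j$ is the largest index such that $e_i$ resets $u$, and $i=0$ if there is none. Each atom in the guard of $e_j$ thus becomes a linear equation or a strict or weak linear inequality in the $d_h$, with rational coefficients. The path carries an accepting run if and only if the finite system formed by these conditions and $d_h\ge0$ has a real solution. This is decidable by Fourier--Motzkin elimination, which removes one unknown at a time by requiring each of its lower bounds to be below each of its upper bounds, strictly if either bound is strict. The procedure that tests the paths one after another stops exactly on nonempty automata.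
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
The map $M\mapsto\mathcal A(N_M)$ is computable. The only arc that leaves $\iota$ is $\mathsf{Init}$, and it leads from $\langle0,0\rangle$ to $(\ell_{s_0},\langle\frac12,\frac12\rangle)$, which represents $(0,0)$. By Lemma~\ref{lem:network} and Proposition~\ref{prop:sim}, $\mathcal A(N_M)$ is nonempty if and only if $M$ halts from $(s_0,0,0)$. By (M1), every recursively enumerable set many-one reduces to nonemptiness of automata with the four permitted atoms. Passing to complements, every $\Pi^0_1$ set many-one reduces to emptiness, which is in particular undecidable. By Lemma~\ref{lem:re}, emptiness is itself $\Pi^0_1$.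
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
Let $n\ge3$ and $\{u,v\}\in P$. Apply Theorem~\ref{thm:strong} with $x=u$, $z=v$ and $y$ any third clock, leaving the remaining clocks unused. The only additive atom is $u+v=1$, which is allowed, so emptiness is undecidable. If $n\le2$, emptiness is decidable by the two-clock result \cite{BD}. If $P=\emptyset$, the automata are classical; diagonal atoms can be eliminated effectively \cite{BPDG}, and emptiness is decidable \cite{AD}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:fixed}]
Let $M$ be the machine of (M2). Remove $\iota$ and the arc $\mathsf{Init}$ from $N_M$, make $\ell_{s_0}$ the initial node, and take the automaton of this network. The valuation in the corollary is $\langle0,b\rangle$ with $b=\frac12(\frac34)^c=2^{-(2c+1)}3^c\le\frac12$, which represents $(c,0)$. By Lemma~\ref{lem:network} and Proposition~\ref{prop:sim}, an accepting location is reachable from it if and only if $M$ halts from $(s_0,c,0)$.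
\end{proof}

\section{Determinism, bounded clocks and strictly increasing time}\label{sec:variants}

The undecidability does not rest on nondeterminism in the letters, on large clock values, or on simultaneous edges.

\begin{remark}\label{rem:det}
An automaton is \emph{deterministic} if no valuation satisfies the guards of two distinct edges that leave the same location with the same letter. Giving each edge its own letter makes an automaton deterministic and does not change its runs. So the results hold for deterministic automata when the alphabet is part of the input.
\end{remark}

\begin{remark}\label{rem:bounded}
Along every accepting run of the automata constructed for Theorems~\ref{thm:main} and~\ref{thm:strong}, all clocks stay at most $2$. Indeed, by Lemma~\ref{lem:network} such a run is a concatenation of traversals, each of which starts with all clocks in $[0,1]$ and, by Lemma~\ref{lem:gadgets}, lasts at most $1$.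
\end{remark}

Call a run \emph{strict} if all its delays are positive, so that the dates of its edges are positive and strictly increasing. Our automata do use zero delays. In $\mathsf{Dec}_1$, for instance, the correct guess makes $\mathsf{Push}_0$ start from $\langle\frac{2b}3,\frac b3\rangle$, and then $\beta$ and $\mu$ both occur at $T=1-\frac b3$. The remedy is to merge the edges taken at one date into a single edge. This needs a bound on their number, so that finitely many merged edges suffice, and a check that merging creates no new atoms.

\begin{proposition}\label{prop:strict}
Theorems~\ref{thm:main} and~\ref{thm:strong} also hold if only strict runs are allowed.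
\end{proposition}

\begin{proof}
Let $\mathcal A=\mathcal A(N)$ be an automaton constructed in the proof of one of the two theorems. We construct from it an automaton $\mathcal A'$, with guards over the same set of atoms, that has a strict accepting run if and only if $\mathcal A$ has an accepting run.

\emph{At most seven edges per date.} Take an accepting run of $\mathcal A$ and decompose it into traversals by Lemma~\ref{lem:network}. Let $\tau_0=0$ and let $\tau_j$ be the date of the end edge of the $j$-th traversal, for $1\le j\le m$. The edges of the $j$-th traversal have dates in $[\tau_{j-1},\tau_j]$, and $\tau_j-\tau_{j-1}\ge\frac12$ by Lemma~\ref{lem:gadgets}. Fix a date $t$ at which an edge is taken. If $t\notin\{\tau_1,\dots,\tau_m\}$, then $t$ lies in only one of these intervals and no end edge has date $t$. The edges with date $t$ are then events of a single traversal, and there are at most three. If $t=\tau_j$ with $j\ge1$, then $t$ lies only in the $j$-th interval and, if $j<m$, the next one. The $j$-th traversal contributes at most its three events and its end edge. The next traversal contributes at most three events, since its end edge has date $\tau_{j+1}>t$. So there are at most seven edges with date $t$. They are consecutive in the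 run, since dates do not decrease, and hence form a path. Finally, the first traversal is that of $\mathsf{Init}$ from $\langle0,0\rangle$, so the first edge of the run has date $\frac12>0$.

\emph{Composite edges.} Let $\pi=e_1,\dots,e_r$ be a path of $\mathcal A$ with $1\le r\le7$, where $e_j$ has guard $g_j$ and reset set $R_j$, and put $S_j=R_1\cup\dots\cup R_{j-1}$. Let $g_j'$ be obtained from $g_j$ by replacing the clocks of $S_j$ by $0$. If $\pi$ is executed from a valuation $\nu$ with zero delays, the valuation just before $e_j$ is $\nu$ with the clocks of $S_j$ set to $0$. So this execution is possible if and only if $\nu$ satisfies $g_1'\wedge\dots\wedge g_r'$, and it ends with $\nu$ with the clocks of $S_{r+1}$ set to $0$. Under the replacement, an atom $u=1$ stays as it is or becomes $0=1$. An atom $u+z=1$ with $u\in\{x,y\}$ stays as it is, or becomes $z=1$, or $u=1$, or $0=1$. If $0=1$ appears, we discard $\pi$, which cannot be executed with zero delays. Otherwise the \emph{composite edge} $e_\pi$ leads from the source of $e_1$ to the target of $e_r$, with guard $g_1'\wedge\dots\wedge g_r'$ and reset set $S_{r+1}$; its atoms belong to the set permitted in the theorem at hand. Let $\mathcal A'$ have the locations of $\mathcal A$, the same initial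 and accepting ones, and the finitely many composite edges.

\emph{Equivalence.} Given an accepting run of $\mathcal A$, replace the path $\pi$ of edges taken at each date by $e_\pi$. The result is an accepting run of $\mathcal A'$ whose dates are positive and pairwise distinct, so it is strict. Given a strict accepting run of $\mathcal A'$, replace each $e_\pi$ by $\pi$ with zero delays between its edges; the result is an accepting run of $\mathcal A$.

Composing the reductions of Sections~\ref{sec:pcp} and~\ref{sec:complexity} with the computable map $\mathcal A\mapsto\mathcal A'$ gives the undecidability and hardness statements for strict runs. For the upper bound in Theorem~\ref{thm:strong}, replace $d_h\ge0$ by $d_h>0$ in the proof of Lemma~\ref{lem:re}.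
\end{proof}

\begin{thebibliography}{9}

\bibitem{AD} Alur and Dill, \emph{Theoret. Comput. Sci.} 126 (1994).

\bibitem{BD} B\'erard and Dufourd, \emph{Inf. Process. Lett.} 75 (2000).

\bibitem{BPDG} B\'erard, Petit, Diekert and Gastin, \emph{Fund. Inform.} 36 (1998).

\bibitem{Minsky} Minsky, 1967.

\bibitem{Post} Post, 1946.

\bibitem{Model} \emph{A Model For Hierarchical Open Real-Time Systems},
\texttt{https://qspace.\allowbreak library.\allowbreak queensu.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 1974/\allowbreak 13686/\allowbreak Waez\_Md\%20Tawhid\%20Bin\_\allowbreak 201509\_PhD.pdf;\allowbreak sequence=1}

\end{thebibliography}
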